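# Regular expressions with shuffle, intersection and constants: freezing variables, hidden numbers, and undecidable validity

## 1. Freezing the variables: a guess and three tests

Take an identity between regular expressions in which some letters are variables for arbitrary languages, such as $(ax)^*a=a(xa)^*$. Can a program decide whether such an identity holds for all languages? The first guess is yes. A variable about which nothing is assumed should behave like a new letter, so replace each variable by a fresh symbol and compare two ordinary regular languages. We fix the setting and then test this guess.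

**Expressions.** Fix a countably infinite alphabet $\Sigma$. Expressions are built from language variables $x,y,\dots$ and constants (the symbols $a\in\Sigma$, the empty word $\varepsilon$, and $\emptyset$) by union $+$, concatenation $\cdot$, star ${}^*$, intersection $\cap$ and shuffle $\|$. The shuffle of two languages is
$$L_1\|L_2=\{u_1v_1u_2v_2\cdots u_kv_k: k\ge1,\ u_1\cdots u_k\in L_1,\ v_1\cdots v_k\in L_2,\ u_i,v_i\in\Sigma^*\}.$$
So $w\in L_1\|L_2$ iff the positions of $w$ split into two complementary sets, one spelling a word of $L_1$ and the other a word of $L_2$. For example, $ab\,\|\,c=\{abc,acb,cab\}$ and $ab\,\|\,a=\{aab,aba\}$.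

**Validity.** An assignment $\sigma$ gives each variable an arbitrary language $\sigma(x)\subseteq\Sigma^*$, and $E(\sigma)$ is the language that $E$ then denotes. The equation $E_1=E_2$ is valid if $E_1(\sigma)=E_2(\sigma)$ for every $\sigma$, and $E_1\subseteq E_2$ is valid if $E_1(\sigma)\subseteq E_2(\sigma)$ for every $\sigma$.

Since $E_1\subseteq E_2$ is valid iff $E_1+E_2=E_2$ is valid, and an equation is a pair of inequalities, we may argue with inequalities throughout. All operators are monotone, so $E(\sigma)\subseteq E(\sigma')$ whenever $\sigma(x)\subseteq\sigma'(x)$ for all $x$. We write $E^+$ for $EE^*$ and $a^j$ for $a\cdots a$ ($j$ factors). A finite set of symbols, used as an expression, means the sum of its elements.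

The question is whether the set of valid equations is decidable. It is known that for constant-free expressions, built only from variables with $+,\cdot,{}^*,\cap,\|$, the valid equations and inequalities are decidable. So it is the constants that we must understand.

**Test 1: only $+,\cdot,{}^*$.** Here the guess is right. Let $\varphi(x)=\{\hat x\}$ with fresh symbols $\hat x$. For a word $\theta$ let $S_\sigma(\theta)$ be the language obtained by replacing each $\hat x$ in $\theta$ by $\sigma(x)$ and concatenating. By induction on $E$ we get $E(\sigma)=\bigcup_{\theta\in E(\varphi)}S_\sigma(\theta)$, because $S_\sigma(\theta\theta')=S_\sigma(\theta)S_\sigma(\theta')$. So $E_1(\varphi)\subseteq E_2(\varphi)$ implies $E_1(\sigma)\subseteq E_2(\sigma)$ for every $\sigma$, and the converse holds because $\varphi$ is itself an assignment. For instance $ax=xa$ is not valid, since $a\hat x\neq\hat xa$.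

**Test 2: add shuffle.** Now the guess fails as stated. Consider $x\|a\subseteq xa+ax$. Frozen, it reads $\{\hat xa,a\hat x\}\subseteq\{\hat xa,a\hat x\}$, which is true. But for $\sigma(x)=\{dd\}$ the left side contains $dad$ and the right side does not. A single letter has no inside into which $a$ can be inserted. The repair is to freeze $x$ to a word of two letters, a begin letter and an end letter: $x^b\,a\,x^e$ now separates the two sides. Section 4 makes the repair complete.

**Test 3: add intersection.** The inequality $x\cap a\subseteq\emptyset$ holds after freezing, but fails for $\sigma(x)=\{a\}$. A begin and an end letter do not help. We shall see that here nothing helps.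

## 2. Four theorems: decidable exactly without intersection

**Computability background.** A set is r.e. if a program lists it, and $\Pi^0_1$ if its complement is r.e. It is $\Pi^0_1$-complete if, moreover, every $\Pi^0_1$ set reduces to it by a computable map. A $\Pi^0_1$-complete set is not r.e.: otherwise it would be decidable, and so would the set of non-halting Turing machines. To code equations, we identify $\Sigma$ with $\mathbb N$.

**Theorem A.** Validity of equations with shuffle, intersection and constants is undecidable, already with one variable. More precisely, from a Turing machine $M$ one computes $E_1,E_2$ such that $E_1\subseteq E_2$ is valid iff $M$ does not halt on blank tape.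

**Theorem B.** Validity is undecidable even for expressions without shuffle, with a single variable $X$, with only two symbols $c,d$ as constants, and for inequalities $E_1\subseteq E_2$ in which the right-hand side is the fixed expression
$$E_2=(c+d)^*\,\bigl[\,X\cap(cc^*Xc^*+c^*Xcc^*)\,\bigr]\,(c+d)^* .$$
This holds for every alphabet $\Sigma\supseteq\{c,d\}$, finite or infinite.

**Theorem C.** The set of valid equations (all operations, all constants) is $\Pi^0_1$-complete. In particular it is not r.e., so there is no r.e. complete axiomatization.

**Theorem D.** Without intersection, that is, for $+,\cdot,{}^*,\|$ with all constants over the infinite alphabet $\Sigma$, validity is decidable.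

**Classification.** For $S\subseteq\{\cap,\|\}$, validity for $\{+,\cdot,{}^*\}\cup S$ with constants is decidable iff $\cap\notin S$. Without constants it is always decidable, by the known result quoted above.

So the answer to the question is no. We first prove the upper bound in Theorem C, then Theorem D, which shows how far freezing goes, and then the two undecidability theorems.

## 3. Counterexamples are finite

The purpose of this section is to show that invalid equations can be listed by a program. A word $v$ is a scattered subword of $w$ if $v$ arises from $w$ by deleting letters. Let $\mathrm{Sub}(w)$ be the finite set of scattered subwords of $w$; for instance $\mathrm{Sub}(aba)=\{\varepsilon,a,b,ab,ba,aa,aba\}$.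

**Step 1: cut the assignment down to a finite one.** Fix $w$ and $\sigma$, and put $\sigma'(x)=\sigma(x)\cap\mathrm{Sub}(w)$. We claim that for all $E$ and all $v\in\mathrm{Sub}(w)$,
$$v\in E(\sigma)\iff v\in E(\sigma').$$
The direction $\Leftarrow$ is monotonicity. For $\Rightarrow$ we use induction on $E$. If $E$ is a constant, nothing depends on the assignment. If $E=x$, then $v\in\sigma(x)\cap\mathrm{Sub}(w)=\sigma'(x)$. For $+$ and $\cap$ the same word $v$ is used in the parts. For $\cdot$, ${}^*$ and $\|$, the word $v$ is decomposed into factors, respectively into two complementary subwords. These are scattered subwords of $v$, hence of $w$, so the induction hypothesis applies to each of them.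

**Step 2: list the invalid equations.** By Step 1 applied to $v=w$, the equation $E_1=E_2$ fails iff there are a word $w$ and an assignment $\sigma$ of finite languages to the variables of $E_1,E_2$ such that $w$ lies in exactly one of $E_1(\sigma),E_2(\sigma)$. For given $w$ and finite $\sigma$ this is decidable by recursion on $E$ and on the word: a word has finitely many decompositions into two factors or two complementary subwords, and $v\in F^*(\sigma)$ iff $v=\varepsilon$ or $v=v'v''$ with $v'\ne\varepsilon$, $v'\in F(\sigma)$, $v''\in F^*(\sigma)$. Running through all pairs $(w,\sigma)$ lists the invalid equations. So validity is $\Pi^0_1$.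

A computable bound on the size of the smallest counterexample would now give decidability. Without intersection we do better in the next section: one test assignment suffices. With intersection no such bound exists.

## 4. Begin letters, end letters and slots (Theorem D)

In this section no expression contains $\cap$.

### 4.1 One pair of letters per variable is not enough

Freeze $x$ to the single word $be$. Let $f,g$ be two constants, and consider
$$G_1=(xf)\,\|\,(gx),\qquad G_2=x\,\|\,(gxf)\;+\;(xx)\,\|\,(gf)\;+\;xfgx .$$

*Frozen, $G_1$ is contained in $G_2$.* A frozen word of $G_1$ interleaves $b_Ae_Af$ with $g\,b_Be_B$; the indices only tell us where a letter came from.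

* If $f$ comes before $g$, the word is $be\,fg\,be$, in the third summand.
* Let $g$ come before $f$. If $b_A$ comes after $g$, then $g\,b_Ae_Af$ is a subword with complement $b_Be_B$: first summand. If $e_B$ comes before $f$, use $g\,b_Be_Bf$ and complement $b_Ae_A$: first summand.
* Otherwise $b_A$ precedes $g$ and $e_B$ follows $f$. If $e_A$ precedes $b_B$, the non-constant letters spell $bebe$: second summand. If $b_B$ precedes $e_A$, then $g\,b_Be_Af$ is a subword with complement $b_Ae_B$: first summand.

*But $G_1\subseteq G_2$ is not valid.* Let $\sigma(x)=\{123\}$ with three further symbols $1,2,3$, and take the word $1\,g\,2\,1\,3\,2\,f\,3$. It is in $G_1(\sigma)$: positions $1,3,5,7$ spell $123f$ and positions $2,4,6,8$ spell $g123$. It is not in $G_2(\sigma)$. Between $g$ and $f$ stands $2132$, which has no scattered subword $123$. Without $g,f$ the word is $121323\ne123123$. And $g$ precedes $f$.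

The last case of the frozen inclusion shows what went wrong. The begin letter of one copy of $x$ was matched with the end letter of another copy, and a crossing pair was read as a nested pair. So overlapping copies need different names. We give each pair of letters a number, its slot, and ask that copies in the same slot never overlap.

### 4.2 Test assignment, well-formed words, and the matching fact

Let $K=1+{}$(number of occurrences of $\|$ in $E_1$). For each variable $x$ of $E_1,E_2$ and each slot $i\in\{1,\dots,K\}$ choose distinct symbols $x_i^b,x_i^e\in\Sigma$ that do not occur in $E_1,E_2$; this is possible because $\Sigma$ is infinite. For $I\subseteq\{1,\dots,K\}$ put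
$$\tau_I(x)=\{x_i^bx_i^e:i\in I\},\qquad \tau=\tau_{\{1,\dots,K\}} .$$

**Theorem D, precise form.** $E_1\subseteq E_2$ is valid iff $E_1(\tau)\subseteq E_2(\tau)$.

Both languages are effectively regular, since $\tau(x)$ is finite and regular languages are effectively closed under $+,\cdot,{}^*,\|$. So this form implies decidability. The direction $\Rightarrow$ is trivial, because $\tau$ is an assignment. The rest of the section proves $\Leftarrow$. The words $\theta$ below contain only constants of $E_1,E_2$ and the letters $x_i^b,x_i^e$. A position of $\theta$ is a constant position if its letter is a constant of $E_1,E_2$.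

**Well-formed words.** A word $\theta$ is well-formed (WF) if for each slot $i$ its projection to the letters $\{x_i^b,x_i^e\}_x$ of slot $i$ lies in $(\sum_x x_i^bx_i^e)^*$. The adjacent pairs $x_i^b,x_i^e$ of these projections are the events of $\theta$; such an event has type $x$.

For example $x_1^bx_2^bx_1^ex_2^e$ is WF with two events. The words $x_1^bx_1^bx_1^ex_1^e$ and $x_1^by_1^bx_1^ey_1^e$ are not WF.

**Step 1: in a WF word, begin and end letters can be matched in only one way.** By induction on $E$, in every $\theta\in E(\tau)$ the non-constant letters can be partitioned into pairs, each consisting of some $x_i^b$ and a later $x_i^e$. For $x$ this is clear, and under $+,\cdot,{}^*,\|$ one takes the union of the pairings of the parts.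

Let $\theta$ also be WF, and fix $(x,i)$. The letters $x_i^b,x_i^e$ alternate $b,e,b,e,\dots$ in $\theta$. Let the $s$-th $b$ be paired with the $\pi(s)$-th $e$. The $s$-th $b$ stands after the first $s-1$ letters $e$, and its partner comes later, so $\pi(s)\ge s$. A bijection $\pi$ of a finite set $\{1,\dots,n\}$ with $\pi(s)\ge s$ for all $s$ is the identity. So the pairing is the event pairing.

Consequence, called the matching fact: suppose a WF word $\theta$ is an interleaving (in particular, a concatenation) of $\theta'\in F(\tau)$ and $\theta''\in G(\tau)$ on complementary position sets. The pairings of $\theta'$ and $\theta''$ together form a pairing of $\theta$, hence the event pairing. So each event of $\theta$ lies entirely in $\theta'$ or entirely in $\theta''$. The slot projections of $\theta'$ arise from those of $\theta$ by deleting whole adjacent pairs, so $\theta'$ is WF and its events are exactly the events of $\theta$ that it contains; likewise $\theta''$. The same argument works for concatenations of any finite number of factors.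

### 4.3 Realizations

We now say what it means that an actual word has the shape described by $\theta$. A word is placed on the real line, so that pieces can be cut and merged freely.

**Realization.** A timed word is a finite set $P\subset\mathbb R$ with a labelling $P\to\Sigma$; its word is read in increasing order. A realization of a WF word $\theta=\theta_1\cdots\theta_m$ by $P$ under $\sigma$ consists of a strictly increasing map $s:\{1,\dots,m\}\to\mathbb R$ (the stamps) and, for each $p\in P$, an owner, which is a constant position or an event of $\theta$, such that: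

* each constant position $t$ owns exactly one $p\in P$, and this $p$ has label $\theta_t$ and $s(t)=p$;
* for each event of type $x$ at positions $t<t'$, the elements of $P$ that it owns lie strictly between $s(t)$ and $s(t')$ and spell a word of $\sigma(x)$.

Example: let $\sigma(x)=\{dd\}$ and let $P=\{1,2,3\}$ spell $dad$. Then $P$ realizes $\theta=x_1^b\,a\,x_1^e\in(x\|a)(\tau)$ with stamps $0,2,4$: the event owns $1$ and $3$, the constant position owns $2$.

**Lemma 1.** If $\theta\in E(\tau)$ is WF and $P$ realizes $\theta$ under $\sigma$, then the word of $P$ is in $E(\sigma)$.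

**Step 2: proof of Lemma 1, from shapes back to words.** Induction on $E$. If $E=a$, then $\theta=a$ and $P$ is one point with label $a$. If $E=\varepsilon$, then $\theta=\varepsilon$, there are no owners, and $P=\emptyset$. The case $E=\emptyset$ is vacuous. If $E=x$, then $\theta=x_i^bx_i^e$ has one event, which owns all of $P$, so the word of $P$ is in $\sigma(x)$. The case $+$ is immediate.

For $E=F\cdot G$ write $\theta=\theta'\theta''$ with $\theta'\in F(\tau)$, $\theta''\in G(\tau)$. By the matching fact both are WF and no event crosses the cut. Let $P',P''$ be the sets of points owned in $\theta'$, respectively $\theta''$. Points of $P'$ are at most the largest stamp of $\theta'$, points of $P''$ are at least the smallest stamp of $\theta''$, and the first number is less than the second. (If $\theta'$ or $\theta''$ is empty, it owns nothing.) So $P=P'\sqcup P''$ with $P'<P''$, and $P',P''$ realize $\theta',\theta''$ by restriction. By induction the word of $P$ is in $F(\sigma)G(\sigma)$. For $E=F^*$ do the same with finitely many factors; with zero factors $\theta=\varepsilon$ and $P=\emptyset$.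

For $E=F\|G$ the word $\theta$ is an interleaving of some $\theta'\in F(\tau)$ and $\theta''\in G(\tau)$. By the matching fact every owner lies in exactly one of them, so $P=P'\sqcup P''$, where $P',P''$ realize $\theta',\theta''$ by restricting $s$. The word of $P$ is a shuffle of the words of $P'$ and $P''$, so it lies in $F(\sigma)\|G(\sigma)$. $\square$

**Lemma 2.** Let $k_E$ be the number of $\|$ in $E$. Let $P$ be a timed word whose word is in $E(\sigma)$, $J\supseteq P$ a nonempty open interval, $\Phi\subset\mathbb R$ finite, and $I$ a set of at least $k_E+1$ slots. Then some WF $\theta\in E(\tau_I)$ is realized by $P$ under $\sigma$ with all stamps in $J$ and all stamps of non-constant positions outside $\Phi\cup P$.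

**Step 3: proof of Lemma 2, from words to shapes.** Induction on $E$. The set $\Phi$ is there to keep stamps apart when we merge two shapes.

* $a$, $\varepsilon$, $\emptyset$: take $\theta=a$ with stamp the element of $P$; take $\theta=\varepsilon$; the last case is vacuous.
* $x$: take $\theta=x_i^bx_i^e$ with $i\in I$, with two stamps in $J\setminus(\Phi\cup P)$, the first below and the second above all of $P$. They exist because $J$ is open and $P\subset J$ is finite. The event owns all of $P$. If $P=\emptyset$, any two points of $J\setminus\Phi$ in increasing order do.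
* $+$: clear, since $k_F,k_G\le k_E$.
* $F\cdot G$: split $P=P'\sqcup P''$ with $P'<\gamma<P''$ for some $\gamma\in J$, $\gamma\notin P$, such that the words of $P',P''$ are in $F(\sigma),G(\sigma)$. Apply induction to $P'$ in $J\cap(-\infty,\gamma)$ and to $P''$ in $J\cap(\gamma,\infty)$, both with the slots $I$ and the forbidden set $\Phi\cup P$, and concatenate. The stamps are increasing across $\gamma$, and a concatenation of WF words is WF.
* $F^*$: the same with finitely many pieces, or $\theta=\varepsilon$ if $P$ is empty and zero factors are used.
* $F\|G$: here $k_E=k_F+k_G+1$, so $|I|\ge(k_F+1)+(k_G+1)$, and we can choose disjoint $I_F,I_G\subseteq I$ of sizes $k_F+1,k_G+1$. Write $P=P'\sqcup P''$ with the word of $P'$ in $F(\sigma)$ and that of $P''$ in $G(\sigma)$. Apply induction to $F,P',J,\Phi\cup P,I_F$ to get $\theta'$. Then apply it to $G,P'',J,\Phi\cup P\cup\{\text{stamps of }\theta'\},I_G$ to get $\theta''$. All stamps are distinct: constant stamps lie in $P'$, respectively $P''$; non-constant stamps avoid $P$; and those of $\theta''$ avoid the stamps of $\theta'$. Merging by stamps gives $\theta\in\theta'\|\theta''\subseteq E(\tau_I)$.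 It is WF because $\theta'$ and $\theta''$ use disjoint sets of slots. Its events are those of $\theta'$ and of $\theta''$, so it is realized by $P$. $\square$

**Step 4: conclusion of Theorem D.** Let $E_1(\tau)\subseteq E_2(\tau)$, let $\sigma$ be arbitrary and $w\in E_1(\sigma)$. Apply Lemma 2 to $E_1$ with $P=\{1,\dots,|w|\}$ labelled by $w$, $J=\mathbb R$, $\Phi=\emptyset$, $I=\{1,\dots,K\}$. We get a WF $\theta\in E_1(\tau)$ realized by $P$. Then $\theta\in E_2(\tau)$, and Lemma 1 for $E_2$ gives $w\in E_2(\sigma)$. $\blacksquare$

### 4.4 The case that cannot be added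

Try to add $E=F\cap G$. Lemma 1 survives: if $\theta\in F(\tau)\cap G(\tau)$ is realized by $P$, the word of $P$ is in both $F(\sigma)$ and $G(\sigma)$. Lemma 2 does not. Induction gives a shape $\theta'\in F(\tau_I)$ and a shape $\theta''\in G(\tau_I)$ for the same word, but we need one common shape. For $F=x$ and $G=c^+$ there is none: the shapes of $F$ are the words $x_i^bx_i^e$, those of $G$ the words $c^n$. Now look at what $x\cap c^+$ says under an assignment: it says that $\sigma(x)$ contains certain numbers, written as powers of $c$. A fixed expression can speak about a number whose size it does not bound. We use this first with shuffle.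

## 5. Copying at an unknown distance

Let $\Gamma$ be a finite set of symbols and $c\notin\Gamma$. The next fact lets us lay the number $c^N$ over a text in other letters:

> (1) Let $v\in(\Gamma\cup\{c\})^*$ contain exactly $N$ letters $c$. Then $v\in(\sigma(x)\cap c^*)\,\|\,\Gamma^*$ iff $c^N\in\sigma(x)$.

Indeed, if $v$ is split into a power of $c$ and a word of $\Gamma^*$, the first part must consist of all $N$ letters $c$. For example, with $\sigma(x)=\{c^3\}$ and $\Gamma=\{0,1\}$, the word $0c1c1c$ lies in $(\sigma(x)\cap c^*)\|\Gamma^*$ and $0c1c$ does not.

Here is a first use. Let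
$$D_1=\bigl[((x\cap c^+)\|\Gamma^*)\cap(\Gamma c)^*\bigr](\Gamma c)^*,$$
$$D_2=\sum_{\alpha,\delta\in\Gamma,\ \alpha\ne\delta}(\Gamma c)^*\,\alpha\,\bigl[((x\cap c^+)\|\Gamma^*)\cap c(\Gamma c)^*\bigr]\,\delta c\,(\Gamma c)^* .$$
Let $\sigma(x)=\{c^N\}$, $N\ge1$, and $w=g_0c\,g_1c\cdots g_mc$ with $g_i\in\Gamma$. By (1), $w\in D_1(\sigma)$ iff $m+1\ge N$. If $w\in D_2(\sigma)$ with $\alpha=g_p$, the bracket has exactly $N$ letters $c$, so it is $c\,g_{p+1}c\cdots g_{p+N-1}c$ and $\delta=g_{p+N}$. So $w\in D_2(\sigma)$ iff $g_{p+N}\ne g_p$ for some $p$ with $p+N\le m$. The words in $D_1(\sigma)\setminus D_2(\sigma)$ are those texts of at least $N$ letters that repeat with period $N$. For $\Gamma=\{0,1\}$ and $N=2$, the word $0c1c0c$ is one of them, while $0c1c1c=0\cdot[c1c]\cdot1c$ is in $D_2(\sigma)$.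

So the right-hand side lists the errors of copying at distance $N$, and $N$ is chosen by the assignment. If we replace "copy" by "compute the next configuration", a counterexample becomes a halting computation.

## 6. Turing machine rows at distance $N$ (Theorem A)

Let $M$ be a deterministic Turing machine with tape alphabet $A\ni\sqcup$, state set $Q$, a one-way infinite tape with cells $1,2,\dots$, start state $q_0$ and halting state $q_h\ne q_0$. It starts in cell $1$. For every state other than $q_h$ and every symbol there is a transition; the head moves left or right in every step and never moves left from cell $1$. It is a textbook fact that halting on blank tape is undecidable for such machines.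

**Step 1: write configurations as rows of letters.** Let $B=A\cup(Q\times A)$, $\Gamma=B\cup\{\#\}$, $H=\{q_h\}\times A$, and let $c\notin\Gamma$; all these are constants from $\Sigma$. A configuration is written cell by cell in $B$, the head cell as $(q,a)$. A halted configuration is its own successor. Define $F:\Gamma^3\to\Gamma$, the next value of the middle cell:

* $F(\alpha,\#,\gamma)=\#$.
* $F(\alpha,(q_h,a),\gamma)=(q_h,a)$.
* $F(\alpha,(q,a),\gamma)=a'$ if $q\ne q_h$ and $M$ in state $q$ reading $a$ writes $a'$.
* For $b\in A$: $F(\alpha,b,\gamma)=(q',b)$ if $\alpha\in Q\times A$ is a non-halting head moving right into state $q'$; otherwise it is $(q',b)$ if $\gamma\in Q\times A$ is a non-halting head moving left into state $q'$; otherwise it is $b$.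

Note that $F(\alpha,\beta,\gamma)\in B$ whenever $\beta\in B$.

**Step 2: define the inequality.** The left side says that the text starts with the initial row, whose length is a number in $\sigma(x)$, followed by another $\#$, and that a halting letter occurs. The right side lists the errors.
$$E_1=\Bigl[\bigl((x\cap c^+)\,\|\,\Gamma^*\bigr)\cap \#c\,(q_0,\sqcup)c\,(\sqcup c)^*\Bigr]\;\#c\,(\Gamma c)^*\,Hc\,(\Gamma c)^*,$$
$$E_2=\sum_{\substack{\alpha,\beta,\gamma,\delta\in\Gamma\\ \delta\ne F(\alpha,\beta,\gamma)}}(\Gamma c)^*\,\alpha c\,\beta\,\Bigl[\bigl((x\cap c^*)\,\|\,\Gamma^*\bigr)\cap c\gamma c(\Gamma c)^*\Bigr]\,\delta c\,(\Gamma c)^* .$$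

**Step 3: read off what $E_2$ says.** Let $w=g_0c\cdots g_mc$ with $g_i\in\Gamma$. Letters of $\Gamma$ and letters $c$ alternate, so in a match with $E_2$ we have $\alpha=g_{p-1}$, $\beta=g_p$ with $p\ge1$. If the bracket has $N'$ letters $c$ (so $N'\ge2$), it is $c\,g_{p+1}c\cdots g_{p+N'-1}c$, hence $\gamma=g_{p+1}$ and $\delta=g_{p+N'}$. By (1) we obtain: $w\in E_2(\sigma)$ iff there are $N'\ge2$ with $c^{N'}\in\sigma(x)$ and $p\ge1$ with $p+N'\le m$ such that $g_{p+N'}\ne F(g_{p-1},g_p,g_{p+1})$.

A miniature example: suppose $M$ in state $q_0$ on $\sqcup$ writes $1$ and moves right into $q_h$. With $N=3$ the rows are $\#\,(q_0,\sqcup)\,\sqcup$ and $\#\,1\,(q_h,\sqcup)$. The conditions to check are $g_4=F(\#,(q_0,\sqcup),\sqcup)=1$ and $g_5=F((q_0,\sqcup),\sqcup,\#)=(q_h,\sqcup)$, and both hold.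

**Step 4: if $M$ halts, then $E_1\subseteq E_2$ is not valid.** We turn the halting computation into a counterexample. Let $M$ halt after $r$ steps, with the head in cells $1,\dots,n$ throughout $C_0,\dots,C_r$, where $n\ge1$. Since $q_h\ne q_0$, $r\ge1$. Let $N=n+1$, let $g_0g_1\cdots g_m$ be the concatenation of the rows $\#C_0,\#C_1,\dots,\#C_r$ with each $C_s$ restricted to $n$ cells, let $w=g_0c\,g_1c\cdots g_mc$ and $\sigma(x)=\{c^N\}$.

Row $0$ gives the word $\#c\,(q_0,\sqcup)c\,(\sqcup c)^{n-1}$ with $N$ letters $c$, so it lies in the first bracket of $E_1$. The next letter is the $\#$ of row $1$, and row $r$ contains, after its $\#$, a letter of $H$. So $w\in E_1(\sigma)$.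

Suppose $w\in E_2(\sigma)$. By Step 3, where $N'$ must be $N$, there is $p\ge1$ with $p+N\le m$ and $g_{p+N}\ne F(g_{p-1},g_p,g_{p+1})$. But $g_{p+N}$ stands exactly one row below $g_p$. If $g_p=\#$, then $g_{p+N}=\#=F(g_{p-1},\#,g_{p+1})$. If $g_p$ is cell $j$ of $C_s$, then $g_{p-1},g_{p+1}$ are cells $j-1,j+1$ of $C_s$, or $\#$ when $j=1$, respectively $j=n$. Since the head stays in cells $1,\dots,n$, no head enters cell $j$ from outside, and $F$ gives cell $j$ of $C_{s+1}$, which is $g_{p+N}$. This is a contradiction. So $w\notin E_2(\sigma)$.

**Step 5: if $E_1\subseteq E_2$ is not valid, then $M$ halts.** We read a counterexample as a computation. Let $w\in E_1(\sigma)\setminus E_2(\sigma)$. Then $w=g_0c\cdots g_mc$ with $g_i\in\Gamma$. By the first bracket of $E_1$ there is $N\ge2$ with $c^N\in\sigma(x)$ and $g_0\cdots g_{N-1}=\#(q_0,\sqcup)\sqcup^{N-2}$; moreover $g_N=\#$, and some $g_i$ lies in $H$. The language $\sigma(x)$ may contain other words, but we use only this $c^N$. By Step 3,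
$$g_{p+N}=F(g_{p-1},g_p,g_{p+1})\qquad(p\ge1,\ p+N\le m).\tag{2}$$
Let row $s$ be $g_{sN},\dots,g_{sN+N-1}$; the last row may be incomplete. Put $n=N-1\ge1$. Row $0$ is $\#$ followed by cells $1,\dots,n$ of the initial configuration $C_0$.

*Every row starts with $\#$ and continues in $B$.* Rows $0$ and $1$ start with $\#$; here $g_N=\#$ is needed, because (2) does not cover $p=0$. For $s\ge1$, (2) with $p=sN$ gives $g_{(s+1)N}=\#$. The other letters are in $B$: for row $0$ this is given, and if $g_p\in B$ then $g_{p+N}=F(g_{p-1},g_p,g_{p+1})\in B$.

*Claim.* For each row $s$ one of the following holds.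

1. The head stays in cells $1,\dots,n$ in $C_0,\dots,C_s$, and row $s$ is (a prefix of) $\#$ followed by cells $1,\dots,n$ of $C_s$.
2. The head left cells $1,\dots,n$ at some step $\le s$, and row $s$ contains no letter of $Q\times A$.

We use induction on $s$. Row $0$ is in case 1. Let row $s+1$ be present, so that row $s$ is complete. The neighbors used by (2) for a cell of row $s$ lie in row $s$, except that the right neighbor of cell $n$ is the $\#$ that starts row $s+1$.

Suppose row $s$ is in case 1. If $C_s$ is halted, $F$ copies every cell, as $C_{s+1}=C_s$ requires. If $C_s$ is not halted and the next step keeps the head in cells $1,\dots,n$, then (2) produces cells $1,\dots,n$ of $C_{s+1}$, exactly as in Step 4. In both situations row $s+1$ is in case 1. The head cannot leave to the left of cell $1$. If it moves right from cell $n$, the head letter is replaced by a plain letter, its right neighbor $\#$ stays $\#$, and every other cell holds a letter of $A$ with no head moving into it, so it is copied. So row $s+1$ has no head letter: case 2.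

Suppose row $s$ is in case 2. All its cells hold letters of $A$, and no neighbor is a head, so $F$ copies them, and row $s+1$ is headless: case 2. This proves the claim.

The row that contains $g_i\in H$ has a head letter, so it is in case 1, and the corresponding $C_s$ is a halted configuration. So $M$ halts. $\blacksquare$

## 7. A table inside the variable (Theorem B)

### 7.1 Equal blocks without shuffle

In Section 6 the shuffle with $\Gamma^*$ was used to lay $c^N$ over a text in other letters. Without shuffle, a word of $\sigma(X)$ can only be matched against a contiguous factor. So the ruler must itself appear in the word, as a block $c^N$, and other information must be placed between blocks. The fixed right-hand side already forces blocks to be equal: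

> (3) A word $w\in\{c,d\}^*$ is in $E_2(\sigma)$ iff there are $u,v\in\sigma(X)$ such that $v$ is a factor of $w$ and $v\in c^+uc^*\cup c^*uc^+$.

For example, let $w\in(X\cap c^+)\,d\,(X\cap c^+)$ under $\sigma$ and $w\notin E_2(\sigma)$. Then $w=c^pdc^q$ with $c^p,c^q\in\sigma(X)$. If $p<q$, then $v=c^q$ and $u=c^p$ contradict (3), and similarly if $p>q$. So $p=q$.

We simulate two-counter machines, since a counter value is just a position inside a block. A two-counter Minsky machine starts at label $1$ with counters $(0,0)$, and $\mathrm{HALT}\ne1$. Its halting problem is undecidable (Minsky 1967). List its transitions $t_1,\dots,t_K$ between labels. Each $t_j$ performs $\mathsf{inc}$, $\mathsf{dec}$ (requires value $\ge1$) or $\mathsf{zero}$ (requires value $0$, leaves it unchanged) on one counter, and $\mathsf{id}$ on the other. An increment instruction gives one transition; a test instruction gives a $\mathsf{zero}$ and a $\mathsf{dec}$ transition. The machine halts iff some path of transitions from label $1$ to $\mathrm{HALT}$ is executable from $(0,0)$.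

If the label graph has no path from $1$ to $\mathrm{HALT}$, the machine does not halt, and the reduction outputs $E_2\subseteq E_2$. Otherwise let $\mathrm{Path}$ be a regular expression for the set of all label paths $j_1\cdots j_r$ ($r\ge1$) from $1$ to $\mathrm{HALT}$, as words over the indices $\{1,\dots,K\}$.

A path is written as $h=c^Nd^{j_1}c^Nd^{j_2}\cdots d^{j_r}c^N$. For each counter, $h$ is cut inside each block. A counter with value $n$ after $l$ steps is recorded by a cut after $k_l=n+1$ letters of the block that follows $d^{j_l}$, so $N-k_l$ letters remain to the right of the cut. The $l$-th piece is then $c^{N-k_{l-1}}d^{j_l}c^{k_l}$. The two counters use two different cuttings of the same word, and intersection allows this.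

To check a piece one must compare $k_l$ with $k_{l-1}$, while only $N-k_{l-1}$ is visible. A table helps: let $\sigma(X)$ contain the words $c^{N-k}d^jc^{k-1}$. Write
$$\mathsf B=X\cap c^+,\qquad \mathsf T_j=X\cap c^*d^jc^*\quad(1\le j\le K).$$
For counter $i\in\{1,2\}$ let $P_{i,j}=c^+d^jc^+\cap P'_{i,j}$, where $P'_{i,j}$ depends on the effect of $t_j$ on counter $i$:
$$\mathsf{id}:\ \mathsf T_jc,\qquad \mathsf{inc}:\ \mathsf T_jcc,\qquad \mathsf{dec}:\ \mathsf T_j,\qquad \mathsf{zero}:\ (X\cap c^*d^j)\,c .$$
Let $\mathrm{Seq}$ be $\mathrm{Path}$ with each letter $j$ replaced by $d^j\mathsf B$, and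
$$\mathrm{Hist}=\mathsf B\,\mathrm{Seq}\;\cap\;\bigcap_{i=1,2}\; c\,\Bigl(\sum_jP_{i,j}\Bigr)^{*}c^+ .$$

### 7.2 $\mathrm{Hist}\subseteq E_2$ does not suffice: a false table

The sensible first try is the inequality $\mathrm{Hist}\subseteq E_2$. It goes wrong because nothing forces $\sigma(X)$ to be the intended table. Take the machine with $t_1:1\to2$ ($\mathsf{inc}$ on counter 2), $t_2:2\to\mathrm{HALT}$ ($\mathsf{dec}$ on counter 1), $t_3:2\to3$ ($\mathsf{zero}$ on counter 1), $t_4:3\to3$ ($\mathsf{inc}$ on counter 1). It does not halt: counter 1 is $0$ at label $2$, so it goes to label $3$ and stays there. Now let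
$$\sigma(X)=\{c^4,\ c^3dc,\ c^2d^2c,\ cd^2c^2\},\qquad h=c^4d\,c^4d^2c^4 .$$
Then $h\in(\mathsf B\,\mathrm{Seq})(\sigma)$ by the path $1\,2$. For counter 1 cut $h=c\cdot c^3dc^2\cdot c^2d^2c\cdot c^3$: here $c^3dc^2=(c^3dc)c$ passes as $\mathsf{id}$ and $c^2d^2c\in\sigma(X)$ passes as $\mathsf{dec}$. For counter 2 cut $h=c\cdot c^3dc^3\cdot cd^2c^3\cdot c$: here $c^3dc^3=(c^3dc)cc$ passes as $\mathsf{inc}$ and $cd^2c^3=(cd^2c^2)c$ passes as $\mathsf{id}$. So $h\in\mathrm{Hist}(\sigma)$. And $E_2(\sigma)=\emptyset$: words of $\sigma(X)$ with the same number of $d$'s have the same length, so none is a proper $c$-extension of another. The false entry is $c^3dc$; for $N=4$ the table should contain $c^3d$ instead, and the cheat raised counter 1 from $0$ to $1$ during an $\mathsf{id}$ step.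

By (3), the right-hand side makes the table a partial function: for a given left exponent there is at most one right exponent. It does not say which one. So before the history we add a part that forces the entries one after another, starting from $c^{N-1}d^j$, which can be required explicitly.

### 7.3 The complete left-hand side

Define
$$\mathrm{Boot}_j=\bigl[\mathsf B(d^j\mathsf B)^+\bigr]\cap\bigl[\,c\,(X\cap c^*d^j)\,c\cdot\bigl((\mathsf T_jc\cap c\mathsf T_j)\,c\bigr)^*\bigr],$$
$$E_1=\mathrm{Boot}_1\,d^{K+1}\,\mathrm{Boot}_2\,d^{K+1}\cdots\mathrm{Boot}_K\,d^{K+1}\,\mathrm{Hist}.$$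
A word $u\in\mathsf T_jc\cap c\mathsf T_j$ has the form $c^pd^jc^{q}$ with $c^pd^jc^{q-1}$ and $c^{p-1}d^jc^q$ both in $\sigma(X)$. It links two neighboring table entries, one with one $c$ moved from left to right. For $N=2$, $j=1$ and $\sigma(X)=\{cc,cd,dc\}$ the word $ccdccdcc$ is in $\mathrm{Boot}_1(\sigma)$. It is cut as $ccdc\cdot cdcc$, where $ccdc=c(cd)c$ and $cdcc=uc$ with $u=cdc=(cd)c=c(dc)$.

If $\varepsilon$ or $\emptyset$ occurs in $\mathrm{Path}$, replace it by $c^*\cap d^*$, respectively $c\cap d$. So $c,d$ are the only constants needed.

**Claim.** $E_1\subseteq E_2$ is valid iff the machine does not halt.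

### 7.4 If the machine halts, the inequality fails

**Step 1: choose the true table.** Take an executable path $j_1\cdots j_r$ and let $n^{(i)}_l$ be the value of counter $i$ after $l$ steps. Choose $N\ge2+\max n^{(i)}_l$ and
$$\sigma(X)=\{c^N\}\cup\{c^{N-k}d^jc^{k-1}:1\le j\le K,\ 1\le k\le N\}.$$
Let $b_j=c^N(d^jc^N)^N$, $h=c^Nd^{j_1}c^N\cdots d^{j_r}c^N$, and $w=b_1d^{K+1}\cdots b_Kd^{K+1}h$.

**Step 2: check $b_j\in\mathrm{Boot}_j(\sigma)$.** The first conjunct is clear. For the second, write $b_j=v_1\cdots v_N$ with $v_i=c^{N-i+1}d^jc^i$; the exponents fit, since the block after the $i$-th $d$-run is $c^i\cdot c^{N-i}$ for $i<N$, and the word starts and ends with $c^N$. Here $v_1=c\,(c^{N-1}d^j)\,c$, with the table entry for $k=1$. For $i\ge2$ we have $v_i=uc$ with $u=c^{N-i+1}d^jc^{i-1}$, and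
$$u=(c^{N-(i-1)}d^jc^{i-2})\,c=c\,(c^{N-i}d^jc^{i-1}),$$
with the table entries for $k=i-1$ and $k=i$. So $u\in(\mathsf T_jc\cap c\mathsf T_j)(\sigma)$.

**Step 3: check $h\in\mathrm{Hist}(\sigma)$.** Clearly $h\in(\mathsf B\,\mathrm{Seq})(\sigma)$. For counter $i$ put $k_l=n^{(i)}_l+1$, so $k_0=1$ and $1\le k_l\le N-1$. Then
$$h=c\,v_1\cdots v_r\,c^{N-k_r},\qquad v_l=c^{N-k_{l-1}}d^{j_l}c^{k_l},$$
because the blocks are $c\cdot c^{N-k_0}$, then $c^{k_l}\cdot c^{N-k_l}$, each of length $N$. All exponents are $\ge1$. With $k=k_{l-1}$ and $j=j_l$ we have:

* $\mathsf{id}$: $v_l=(c^{N-k}d^jc^{k-1})\,c$.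
* $\mathsf{inc}$: $v_l=(c^{N-k}d^jc^{k-1})\,cc$.
* $\mathsf{dec}$ (where $k\ge2$): $v_l=c^{N-k}d^jc^{k-1}$.
* $\mathsf{zero}$ (where $k=1$): $v_l=(c^{N-1}d^j)\,c$.

So $v_l\in P_{i,j_l}(\sigma)$ in all cases, and $w\in E_1(\sigma)$.

**Step 4: check $E_2(\sigma)=\emptyset$.** Otherwise there are $u,v\in\sigma(X)$ with $v=c^\alpha uc^\beta$, $\alpha+\beta\ge1$. Then $u,v$ contain the same number $j$ of $d$'s. If $j=0$, both are $c^N$. If $j\ge1$, both have length $N-1+j$. So $|u|=|v|$, a contradiction. Hence $w\in E_1(\sigma)\setminus E_2(\sigma)$.

### 7.5 If the inequality fails, the machine halts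

Let $w\in E_1(\sigma)\setminus E_2(\sigma)$ for some arbitrary $\sigma$. Fix a decomposition $w=b_1d^{K+1}\cdots b_Kd^{K+1}h$ with $b_j\in\mathrm{Boot}_j(\sigma)$ and $h\in\mathrm{Hist}(\sigma)$. By the conjuncts $\mathsf B(d^j\mathsf B)^+$ and $\mathsf B\,\mathrm{Seq}$ we have $w\in\{c,d\}^*$. So by (3):

> (4) There are no $u,v\in\sigma(X)$ with $v$ a factor of $w$ and $v\in c^+uc^*\cup c^*uc^+$.

**Step 5: all blocks have one length $N$.** The words of $\mathsf B$ used in the conjuncts $\mathsf B(d^j\mathsf B)^+$ and $\mathsf B\,\mathrm{Seq}$ are nonempty powers of $c$, lie in $\sigma(X)$, and are factors of $w$. If two of them had different lengths, the longer would be a proper $c$-extension of the shorter, against (4). So they all equal $c^N$ for one $N\ge1$, and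
$$b_j=c^N(d^jc^N)^{M_j}\ \ (M_j\ge1),\qquad h=c^Nd^{j_1}c^N\cdots d^{j_r}c^N\ \text{ with } j_1\cdots j_r\in\mathrm{Path}.$$

**Step 6: the table is a partial function.** Since $b_j$ contains $c^Nd^jc^N$, every $c^pd^jc^q$ with $p,q\le N$ and $1\le j\le K$ is a factor of $w$. Hence:

> (5) If $p,q,q'\le N$ and $c^pd^jc^q,\ c^pd^jc^{q'}\in\sigma(X)$, then $q=q'$.

Indeed, if $q<q'$, then $v=c^pd^jc^{q'}$ and $u=c^pd^jc^q$ contradict (4).

**Step 7: the bootstrapping word forces every table entry.** Fix $j$ and write $M=M_j$. By the second conjunct of $\mathrm{Boot}_j$, $b_j=v_1v_2\cdots v_{M'}$ with $M'\ge1$ and $v_i=c^{p_i}d^jc^{q_i}$, where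

* $p_1\ge1$, $q_1=1$ and $c^{p_1-1}d^j\in\sigma(X)$;
* for $i\ge2$: $p_i\ge1$, $q_i\ge2$, and both $c^{p_i}d^jc^{q_i-2}$ and $c^{p_i-1}d^jc^{q_i-1}$ are in $\sigma(X)$.

The second line holds because $v_i=uc$ with $u=c^{p_i}d^jc^{q_i-1}$, where $u\in\mathsf T_jc$ gives the first word and $u\in c\mathsf T_j$ the second. Every $v_i$ begins and ends with $c$, so its $d^j$ is a maximal run of $d$'s in $b_j=c^N(d^jc^N)^M$. Comparing runs and blocks we get $M'=M$, $p_1=N$, $q_i+p_{i+1}=N$ for $i<M$, and $q_M=N$. In particular all $p_i,q_i\le N$.

We show by induction that $q_i=i$ and $c^{N-i}d^jc^{i-1}\in\sigma(X)$ for $1\le i\le M$. For $i=1$: $q_1=1$, and $c^{p_1-1}d^j=c^{N-1}d^j\in\sigma(X)$. Suppose the statement holds for some $i<M$. Then $p_{i+1}=N-q_i=N-i$, so $c^{N-i}d^jc^{q_{i+1}-2}\in\sigma(X)$. Also $c^{N-i}d^jc^{i-1}\in\sigma(X)$ by the induction hypothesis. All exponents are at most $N$, so (5) gives $q_{i+1}-2=i-1$, that is, $q_{i+1}=i+1$. Moreover $c^{p_{i+1}-1}d^jc^{q_{i+1}-1}=c^{N-(i+1)}d^jc^{i}\in\sigma(X)$. This is the statement for $i+1$.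

At the end, $M=q_M=N$, so the induction reaches all $i\le N$. As $j$ was arbitrary,
$$c^{N-k}d^jc^{k-1}\in\sigma(X)\qquad(1\le j\le K,\ 1\le k\le N).\tag{6}$$
With (5) this gives:

> (7) If $c^{N-k}d^jc^q\in\sigma(X)$ with $1\le j\le K$, $1\le k\le N$ and $0\le q\le N$, then $q=k-1$.

The language $\sigma(X)$ may contain other words, but on the exponents that matter the table is the true one.

**Step 8: the history is an executable path.** Fix a counter $i$. By its conjunct in $\mathrm{Hist}$, $h=c\,v_1\cdots v_{r'}\,c^g$ with $g\ge1$ and each $v_l$ in some $P_{i,j}(\sigma)\subseteq c^+d^jc^+$. Each $v_l$ begins and ends with $c$, so its $d$-run is a maximal $d$-run of $h$. The maximal $d$-runs of $h$ are $d^{j_1},\dots,d^{j_r}$. So $r'=r$ and $v_l=c^{p_l}d^{j_l}c^{q_l}\in P_{i,j_l}(\sigma)$ with $p_l,q_l\ge1$.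

Put $k_0=1$ and $k_l=q_l$. All blocks of $h$ have length $N$, so $1+p_1=N$, $q_l+p_{l+1}=N$ for $l<r$, and $q_r+g=N$. Thus $p_l=N-k_{l-1}$ for all $l\ge1$, and $1\le k_l\le N-1$ for all $l\ge0$, using $p_{l+1}\ge1$, respectively $g\ge1$. Let $k=k_{l-1}$ and $j=j_l$. We apply (7) in each case.

* $\mathsf{id}$: $c^{N-k}d^jc^{k_l-1}\in\sigma(X)$, so $k_l=k$.
* $\mathsf{inc}$: $k_l\ge2$ and $c^{N-k}d^jc^{k_l-2}\in\sigma(X)$, so $k_l=k+1$.
* $\mathsf{dec}$: $c^{N-k}d^jc^{k_l}\in\sigma(X)$, so $k_l=k-1$; as $k_l\ge1$, we have $k\ge2$.
* $\mathsf{zero}$: $k_l=1$ and $c^{N-k}d^j\in\sigma(X)$, so $k=1$.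

So the values $k_l-1$, starting from $k_0-1=0$, show that counter $i$ permits the sequence $j_1\cdots j_r$: a $\mathsf{dec}$ occurs only at value $k-1\ge1$, and a $\mathsf{zero}$ only at value $0$ and leaves it unchanged. This holds for $i=1$ and $i=2$, with the same sequence $j_1\cdots j_r\in\mathrm{Path}$. Hence $j_1\cdots j_r$ is an executable path from label $1$ with counters $(0,0)$ to $\mathrm{HALT}$, and the machine halts. $\blacksquare$

The proof used no symbols other than $c,d$ and no property of the rest of $\Sigma$, so it applies to every $\Sigma\supseteq\{c,d\}$.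

## 8. $\Pi^0_1$-completeness and the classification

**Theorem C, completed.** Section 3 shows that validity is $\Pi^0_1$. The set of Turing machines that do not halt on blank tape is $\Pi^0_1$-complete, and Theorem A gives a computable map from machines $M$ to equations $E_1+E_2=E_2$ that are valid iff $M$ does not halt. So validity is $\Pi^0_1$-complete. The reduction of Theorem B can be used in the same way, because Turing machine halting translates computably into two-counter halting. As recalled in Section 2, the set of valid equations is then not r.e. A complete r.e. axiomatization would list exactly the valid equations, so there is none. $\blacksquare$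

**Classification, completed.** Let $S\subseteq\{\cap,\|\}$ and allow constants. If $\cap\in S$, the inequalities of Theorem B are available, whether or not $\|\in S$, and validity is undecidable. If $\cap\notin S$, Theorem D decides validity: an equation consists of two inequalities, and each is tested with its own number $K$ of slots. $\blacksquare$
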